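# A truncated hypergeometric polynomial and two congruences modulo $p^2$

## 1. The polynomial $H$ and its differential equation

Let $p\ge 5$ be a prime, $p\neq 7$. Write $(c)_k=c(c+1)\cdots(c+k-1)$ and put
$$a_k=\frac{(1/4)_k(3/4)_k}{k!^2},\qquad H(u)=\sum_{k=0}^{p-1}a_ku^k. \tag{1.1}$$
So $H$ is the series ${}_2F_1(\frac14,\frac34;1;u)$ cut off after degree $p-1$. Everything below turns on this polynomial, read modulo $p^2$. Congruences between rational numbers are in the ring $\mathbb Z_{(p)}$ of rationals with denominator prime to $p$. Later we also use the $p$-adic integers $\mathbb Z_p\supset\mathbb Z_{(p)}$, and congruences mean the same there. Congruences of polynomials are coefficientwise. We write $\partial=\frac{d}{du}$ and $\theta=u\frac{d}{du}$.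

**Step 1.1 (sizes of the coefficients).** This step says which $a_k$ vanish modulo $p$ or $p^2$. Since $(1/4)_k(3/4)_k=\prod_{i<k}\frac{(4i+1)(4i+3)}{16}$,
$$a_k=\frac{1\cdot3\cdot5\cdots(4k-1)}{16^k\,k!^2}.$$
For $k\le p-1$ the denominator is a unit, and the only odd multiples of $p$ below $4p$ are $p$ and $3p$, each divisible by $p$ exactly once. Hence
$$v_p(a_k)=0,\ 1,\ 2\quad\text{for}\quad k<\tfrac p4,\quad \tfrac p4<k<\tfrac{3p}4,\quad \tfrac{3p}4<k\le p-1 .$$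

**Step 1.2 (the differential equation modulo $p^2$).** This step shows that truncation does no harm modulo $p^2$. Let
$$\mathcal L=u(1-u)\partial^2+(1-2u)\partial-\tfrac3{16}.$$
Then $\mathcal Lu^k=k^2u^{k-1}-(k^2+k+\tfrac3{16})u^k$, and $k^2+k+\frac3{16}=(k+\frac14)(k+\frac34)$, so
$$\mathcal L\sum_k c_ku^k=\sum_k\big[(k+1)^2c_{k+1}-(k+\tfrac14)(k+\tfrac34)c_k\big]u^k. \tag{1.2}$$
For $c_k=a_k$ the bracket is zero as long as $a_{k+1}$ is present. For $H$ only degree $p-1$ survives, with a coefficient divisible by $a_{p-1}$, and $p^2\mid a_{p-1}$ because $p-1>\frac{3p}4$. So $\mathcal LH\equiv0\pmod{p^2}$.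

**Lemma 1 (uniqueness).** Let $s\in\{1,2\}$. If $R$ is a polynomial of degree $\le p-1$ with $\mathcal LR\equiv0\pmod{p^s}$, then $R\equiv R(0)H\pmod{p^s}$.

Indeed, by (1.2), $(k+1)^2c_{k+1}\equiv(k+\frac14)(k+\frac34)c_k$ for $0\le k\le p-2$. Here $(k+1)^2$ is a unit, so $c_0$ determines $c_1,\dots,c_{p-1}$ by the recursion that defines $a_k$.

**Step 1.3 (symmetry).** This step relates the values of $H$ at $u$ and $1-u$. The operator $\mathcal L$ is unchanged under $u\mapsto1-u$, so $H(1-u)$ is also a solution modulo $p^2$, and Lemma 1 gives $H(1-u)\equiv H(1)H(u)$. At $u=1$ this reads $1=H(0)\equiv H(1)^2$. Since $p$ cannot divide both $H(1)-1$ and $H(1)+1$, there is a sign $\varepsilon=\pm1$ with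
$$H(1-u)\equiv\varepsilon H(u),\qquad H(1)\equiv\varepsilon\pmod{p^2}. \tag{1.3}$$

**Example ($p=5$).** Modulo $25$: $a_1=\frac3{16}\equiv8$, $a_2=\frac{105}{1024}\equiv20$, $a_3=\frac{11}{16}a_2\equiv20$, $a_4\equiv0$. So $H\equiv1+8u+20u^2+20u^3$ and $H(1)=49\equiv-1$, i.e. $\varepsilon=-1$. Expanding, $H(1-u)\equiv49-108u+80u^2-20u^3\equiv-1-8u+5u^2+5u^3\equiv-H(u)$, as (1.3) says.

**Example ($p=11$).** Modulo $11$: $H\equiv1+5u+6u^2$, $H(1)\equiv1$, and $H(1-u)=12-17u+6u^2\equiv H(u)$.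

## 2. What $H$ is for: two sums with denominators $2k-1$

Let
$$G_n=\sum_{k=0}^n\binom nk(-1)^k\binom{2k}k^2 16^{n-k},$$
so $G_0,\dots,G_4=1,12,164,2352,34596$. Call $p$ split if $p\equiv1,2,4\pmod7$ and inert if $p\equiv3,5,6\pmod 7$. A split prime $p\neq2$ can be written $p=x^2+7y^2$ (classical), and $y^2$ is determined by $p$. The following is Conjecture 7.8 of "Congruences For Certain Families". We prove that it is true.

**Theorem 1.** Let $p$ be a prime, $p\ne2,3,7$. Then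
$$\sum_{k=0}^{p-1}\frac{\binom{2k}kG_k}{63^k(2k-1)}\equiv\begin{cases}\frac47y^2+\frac{26}{1323}p\pmod{p^2}&\text{if }p=x^2+7y^2\equiv1,2,4\pmod7,\\[2pt]\frac{32}{63}\sum_{k=0}^{p-1}\frac{\binom{2k}k^3}{k+1}+\frac{688}{1323}p\pmod{p^2}&\text{if }p\equiv3,5,6\pmod7\end{cases}$$
and
$$\sum_{k=0}^{p-1}\frac{\binom{2k}kG_k}{(-4032)^k(2k-1)}\equiv\begin{cases}\frac{1408}{63}y^2-\frac{2368}{1323}p\pmod{p^2}&\text{if }p=x^2+7y^2\equiv1,2,4\pmod7,\\[2pt]\frac{32}{63}\sum_{k=0}^{p-1}\frac{\binom{2k}k^3}{k+1}+\frac{1024}{1323}p\pmod{p^2}&\text{if }p\equiv3,5,6\pmod7.\end{cases}$$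

Some notation for the whole talk:
$$N=\tfrac{p-1}2,\quad b_n=\binom{2n}nG_n,\quad d_k=\binom{2k}k^3,\quad C=\sum_{k=0}^{p-1}\frac{d_k}{k+1},$$
$$u_1=\tfrac{64}{63},\quad u_2=-\tfrac1{63}=1-u_1,\quad z_1=\tfrac{u_1}{64}=\tfrac1{63},\quad z_2=\tfrac{u_2}{64}=-\tfrac1{4032},\quad w=u_2 .$$
All of $u_i,z_i,w$ are units at $p$. The two left-hand sides are $L_i=\sum_{n=0}^{p-1}\frac{b_nz_i^n}{2n-1}$. The term with $2n-1=p$ and the last term of $C$ have $p$ in the denominator. That all these quantities are $p$-integral will come out on the way.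

**Example ($p=5$, inert, by hand).** Here $b_0,\dots,b_4=1,24,984,47040,2421720$. Modulo $25$ we have $\frac1{63}\equiv\frac1{13}\equiv2$. The terms of $L_1$ are $-1$; $24\cdot2\equiv-2$; $\frac{984}3\cdot4=328\cdot 4\equiv12$; $\frac{47040}5\cdot8=9408\cdot8\equiv14$; $\frac{2421720}7\cdot16=345960\cdot16\equiv10$. Hence $L_1\equiv33\equiv8$. On the right, $C=1+4+72+2000+68600=70677\equiv2$, so $\frac{32}{63}C\equiv64\cdot2\equiv3$. Modulo $5$, $\frac{688}{1323}\equiv\frac33=1$, so $\frac{688}{1323}\cdot5\equiv5$. The right side is $3+5=8$, in agreement.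

The role of $H$ is this. Section 3 shows that $L_1$ and $L_2$ are, modulo $p^2$, explicit quadratic forms in the two numbers
$$H_1=H(u_1),\qquad\Theta=(\theta H)(u_1).$$
So the theorem reduces to finding $H_1^2,\ H_1\Theta,\ \Theta^2$ modulo $p^2$.

## 3. The sums $L_1,L_2$ as quadratic forms in $H_1$ and $\Theta$

**Step 3.1 (generating function of $b_n$).** This step identifies $\sum b_nz^n$ with the square of the full series $h(u)=\sum_{k\ge0}a_ku^k$. Apply $\frac{v^k}{k!}\frac{d^k}{dv^k}$ to $\sum\binom{2n}nv^n=(1-4v)^{-1/2}$. This gives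
$$\sum_n\binom{2n}n\binom nkv^n=\frac{4^k(1/2)_k}{k!}v^k(1-4v)^{-k-1/2}=\binom{2k}kv^k(1-4v)^{-k-1/2}.$$
With $v=16z$ and $b_nz^n=\sum_k\binom{2n}n\binom nk(-1)^k\binom{2k}k^216^{-k}(16z)^n$ we get
$$\sum_nb_nz^n=(1-64z)^{-1/2}\sum_kd_kt^k,\qquad t=\frac{-z}{1-64z}. \tag{3.1}$$
Put $u=64z$, so $64t=-\frac u{1-u}$. Recall Clausen's formula ${}_2F_1(a,b;a+b+\frac12;v)^2={}_3F_2(2a,2b,a+b;2a+2b,a+b+\frac12;v)$ and Pfaff's transformation ${}_2F_1(a,b;c;v)=(1-v)^{-a}{}_2F_1(a,c-b;c;\frac v{v-1})$. With $a=b=\frac14$, $c=1$, $v=64t$,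
$$\sum_kd_kt^k={}_3F_2(\tfrac12,\tfrac12,\tfrac12;1,1;v)={}_2F_1(\tfrac14,\tfrac14;1;v)^2=(1-v)^{-1/2}\,{}_2F_1\big(\tfrac14,\tfrac34;1;\tfrac v{v-1}\big)^2 .$$
Here $1-v=\frac1{1-u}$ and $\frac v{v-1}=u$, so the right side is $(1-u)^{1/2}h(u)^2$. Therefore
$$\sum_nb_nz^n=h(u)^2. \tag{3.2}$$

**Step 3.2 (dividing by $2n-1$).** Dividing the $n$-th coefficient by $2n-1$ means inverting $2\theta-1$. We solve $(2\theta-1)Q=h^2$ by a quadratic expression in $h,h'$. For a function $g$ put $Q[g]=\alpha g^2+\beta gg'+\gamma g'^2$ with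
$$\alpha=\tfrac c{16}(1-u)(2-u),\qquad\beta=\tfrac c2u(1-u)^2,\qquad\gamma=cu^2(1-u)^2,\qquad c=-8 .$$
Claim:
$$(2\theta-1)Q[g]-g^2=\frac{2\beta}{1-u}\,g\,\mathcal Lg+\frac{4\gamma}{1-u}\,g'\,\mathcal Lg, \tag{3.3}$$
where $\frac{2\beta}{1-u}=-8u(1-u)$ and $\frac{4\gamma}{1-u}=-32u^2(1-u)$ are polynomials.

Expand $(2\theta-1)Q[g]=2u\big(\alpha'g^2+(2\alpha+\beta')gg'+(\beta+\gamma')g'^2+\beta gg''+2\gamma g'g''\big)-Q[g]$ and substitute $u(1-u)g''=\mathcal Lg+\frac3{16}g-(1-2u)g'$. The terms with $\mathcal Lg$ are those on the right of (3.3). The other coefficients are as follows.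

* $g'^2$: $2u\beta+2u\gamma'-\frac{4\gamma(1-2u)}{1-u}-\gamma$. Here $2u\gamma'=4cu^2(1-u)(1-2u)=\frac{4\gamma(1-2u)}{1-u}$, and $2u\beta=\gamma$. The total is $0$.
* $gg'$: $4u\alpha-\big[\beta-2u\beta'+\frac{2\beta(1-2u)}{1-u}-\frac{3\gamma}{4(1-u)}\big]$. With $\beta'=\frac c2(1-u)(1-3u)$, the square bracket is $cu(1-u)\big[\frac{1-u}2-(1-3u)+(1-2u)-\frac34u\big]=cu(1-u)(\frac12-\frac u4)=4u\alpha$. The total is $0$.
* $g^2$: $2u\alpha'+\frac{3\beta}{8(1-u)}-\alpha=\frac c{16}\big[(-6u+4u^2)+(3u-3u^2)-(2-3u+u^2)\big]=-\frac c8=1$.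

This proves (3.3). Written with $\theta$,
$$Q[g]=-(1-u)\Big[\tfrac{2-u}2g^2+4(1-u)g\,\theta g+8(1-u)(\theta g)^2\Big].$$

**Step 3.3 (truncation).** This step passes from $h$ to $H$ modulo $p^2$. Three facts are used.

(a) Since $\mathcal Lh=0$, (3.3) gives $(2\theta-1)Q[h]=h^2$. As $2\theta-1$ is injective on power series, $\sum_n\frac{b_nz^n}{2n-1}=Q[h]$ exactly.

(b) Since $\mathcal LH\equiv0$, (3.3) gives $(2\theta-1)Q[H]\equiv H^2\pmod{p^2}$.

(c) By Step 1.1, $H\equiv H_{(0)}+pH_{(1)}\pmod{p^2}$ with $\deg H_{(0)}\le\lfloor\frac p4\rfloor$ and $\deg H_{(1)}\le\lfloor\frac{3p}4\rfloor$. Since $\lfloor\frac p4\rfloor+\lfloor\frac{3p}4\rfloor=p-1$, we get $\deg(H^2\bmod p^2)\le p-1$. The degrees of $\alpha,\beta,\gamma$ are $2,3,4$, and $HH'$, $H'^2$ have degrees at most $p-2$ and $p-3$ modulo $p^2$, so $\deg(Q[H]\bmod p^2)\le p+1$.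

Since $H\equiv h$ and $\theta H\equiv\theta h$ modulo $u^p$, the coefficients of $H^2$ and $Q[H]$ in degrees $<p$ are exactly those of $h^2$ and $Q[h]$. In particular the numbers $\frac{b_n}{2n-1}$, $n<p$, are $p$-integral. In degrees $n=p,p+1$, (b) and (c) give $(2n-1)[u^n]Q[H]\equiv0$, and $2n-1=2p\mp1$ is a unit, so these coefficients vanish modulo $p^2$. Hence, as polynomials in $z=u/64$,
$$\sum_{n<p}b_nz^n\equiv H(u)^2,\qquad\sum_{n<p}\frac{b_nz^n}{2n-1}\equiv Q[H](u)\pmod{p^2}. \tag{3.4}$$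

**Step 3.4 (evaluation).** Now insert $u_1$ and $u_2$. By (1.3), $H(u_2)\equiv\varepsilon H_1$. Differentiating (1.3) gives $H'(1-u)\equiv-\varepsilon H'(u)$, so
$$(\theta H)(u_2)\equiv-\varepsilon\frac{u_2}{u_1}\Theta=\frac{\varepsilon\Theta}{64}. \tag{3.5}$$
With $1-u_1=-\frac1{63}$, $2-u_1=\frac{62}{63}$, $1-u_2=\frac{64}{63}$, $2-u_2=\frac{127}{63}$ and $3969=63^2$, (3.4) becomes, modulo $p^2$,
$$3969\,L_1\equiv31H_1^2-4H_1\Theta-8\Theta^2,\qquad3969\,L_2\equiv-\big(4064H_1^2+256H_1\Theta+8\Theta^2\big). \tag{3.6}$$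

**Example ($p=5$).** Modulo $25$, $u_1\equiv3$. So $H_1\equiv1+24+180+540=745\equiv20$ and $\Theta\equiv24+360+1620=2004\equiv4$. Then $31H_1^2-4H_1\Theta-8\Theta^2\equiv0-20-128\equiv2$, and with $3969\equiv19$, $\frac1{19}\equiv4$, we get $L_1\equiv8$, as computed directly. Also $L_2\equiv4\cdot(-1408)\equiv18$.

## 4. Sums of $\binom{2k}k^3$ and the Legendre polynomial $P_N$

The theorem involves $C$, and $d_k$ already occurred in (3.1). Let $S_j=\sum_{k<p}k^jd_k$. We collect what is known about the $S_j$.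

**Step 4.1 (a linear relation between $S_0$ and $S_1$).** We prove, for $n\ge1$,
$$\sum_{k=0}^{n-1}(21k+8)d_k=4n\binom{2n}ns_n,\qquad s_n=\sum_{k=0}^{n-1}\binom{n+k-1}k^2. \tag{4.1}$$
For $n=1$ both sides are $8$. Put $F(k)=\binom{n+k-1}k^2$ and $\mathcal G(k)=\frac{k^2(2k+3n)}{n^2}F(k)$. Since $F(k+1)=F(k)\frac{(n+k)^2}{(k+1)^2}$ and $\binom{n+k}k^2=F(k)\frac{(n+k)^2}{n^2}$, the identity
$$2(2n+1)\binom{n+k}k^2-nF(k)=\mathcal G(k+1)-\mathcal G(k)$$
is equivalent to $(n+k)^2(2k+2+3n)-k^2(2k+3n)=2(2n+1)(n+k)^2-n^3$. This holds because $(n+k)^2(2k-n)=2k^3+3nk^2-n^3$. Sum over $0\le k\le n-1$. Here $\mathcal G(0)=0$ and $\mathcal G(n)=5n\binom{2n-1}n^2=\frac{5n}4\binom{2n}n^2$, and $\sum_{k<n}\binom{n+k}k^2=s_{n+1}-\binom{2n}n^2$. Hence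
$$2(2n+1)s_{n+1}-ns_n=\binom{2n}n^2\Big(\frac{5n}4+4n+2\Big)=\frac{21n+8}4\binom{2n}n^2 .$$
Multiply by $4\binom{2n}n$ and use $2(2n+1)\binom{2n}n=(n+1)\binom{2n+2}{n+1}$. This gives $4(n+1)\binom{2n+2}{n+1}s_{n+1}-4n\binom{2n}ns_n=(21n+8)d_n$, the induction step.

Take $n=p$. For $1\le k\le p-1$, $p$ divides $\binom{p+k-1}k=\frac{p(p+1)\cdots(p+k-1)}{k!}$, so $s_p\equiv1\pmod{p^2}$. Also $\binom{2p}p\equiv2\pmod p$. Hence
$$21S_1+8S_0\equiv8p\pmod{p^2}. \tag{4.2}$$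

**Step 4.2 (expressing $C$).** From $(k+1)^3d_{k+1}=8(2k+1)^3d_k$ and, with $m=k+1$, $\frac{8(2m-1)^3}m=64m^2-96m+48-\frac8m=64k^2+32k+16-\frac8{k+1}$, we get
$$(k+1)^2d_{k+1}-k^2d_k=d_k\Big[63k^2+32k+16-\frac8{k+1}\Big].$$
Sum over $0\le k<p$. The left side telescopes to $p^2d_p\equiv0$. The last term of $C$ is integral, since $p^3\mid d_{p-1}$. So
$$8C\equiv63S_2+32S_1+16S_0\pmod{p^2}. \tag{4.3}$$

**Step 4.3 (the polynomial $K$).** We bring in Legendre polynomials, defined by $\sum_nP_n(x)s^n=(1-2xs+s^2)^{-1/2}$. Expanding $\sum_k\binom{2k}k4^{-k}(2xs-s^2)^k$ shows that $P_n$ has coefficients in $\mathbb Z[\frac12]$ and leading coefficient $\binom{2n}n2^{-n}$. Laplace's formula $P_n(x)=\frac1\pi\int_0^\pi(x+\sqrt{x^2-1}\cos\varphi)^nd\varphi$, with $\frac1\pi\int_0^\pi\cos^{2j}\varphi\,d\varphi=\binom{2j}j4^{-j}$, gives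
$$P_N(x)=\sum_j\binom N{2j}\binom{2j}j4^{-j}x^{N-2j}(x^2-1)^j=x^NK(1-x^{-2}),\quad K(u)=\sum_j\binom N{2j}\binom{2j}j\Big(\frac u4\Big)^j. \tag{4.4}$$
For $p=5$: $N=2$, $K=1+\frac u2$, and $x^2K(1-x^{-2})=\frac32x^2-\frac12=P_2(x)$. Since $4^{-j}N(N-1)\cdots(N-2j+1)=(-\frac N2)_j(-\frac{N-1}2)_j$,
$$K(u)=\sum_j\frac{(\frac{1-p}4)_j(\frac{3-p}4)_j}{j!^2}u^j. \tag{4.5}$$
So $K$ satisfies $\theta^2K=u(\theta+\frac{1-p}4)(\theta+\frac{3-p}4)K$, i.e.
$$(1-u)\theta^2K=u\Big[(1-\tfrac p2)\theta K+\tfrac{(1-p)(3-p)}{16}K\Big]. \tag{4.6}$$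

**Step 4.4 (the polynomial $\sum d_kt^k$ is $P_N^2$ modulo $p^2$).** Recall the quadratic transformation $P_n(x)={}_2F_1(-\frac n2,\frac{n+1}2;1;1-x^2)$ near $x=1$. Clausen's formula with $a=-\frac n2$, $b=\frac{n+1}2$ gives
$$P_n(x)^2={}_3F_2(-n,n+1,\tfrac12;1,1;1-x^2)=\sum_k\binom nk\binom{n+k}k(-1)^k\binom{2k}k4^{-k}(1-x^2)^k ,$$
an identity of polynomials. For $n=N$ and $k\le N$, $(N+1-j)(N+j)=\frac{p^2-(2j-1)^2}4$, so
$$(-1)^k\binom Nk\binom{N+k}k=\prod_{j=1}^k\frac{(2j-1)^2-p^2}{4j^2}\equiv\prod_{j=1}^k\frac{(2j-1)^2}{4j^2}=\frac{\binom{2k}k^2}{16^k}\pmod{p^2}.$$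
For $N<k<p$ we have $p\mid\binom{2k}k$, so $p^3\mid d_k$. With $1-x^2=64t$ this gives a congruence of polynomials in $t$:
$$\sum_{k<p}d_kt^k\equiv P_N(x)^2\Big|_{x^2=1-64t}=(1-u)^{-N}K(u)^2\pmod{p^2},\qquad(1-64t)(1-u)=1. \tag{4.7}$$
The last equality is (4.4) with $x^{-2}=1-u$. From $\frac{dt}t=\frac{du}{u(1-u)}$ we have $t\frac d{dt}=(1-u)\theta$. The value $t=1$ corresponds to $u=u_1$, where $1-u_1=w$. Write
$$K_1=K(u_1),\qquad\Lambda=(\theta K)(u_1).$$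
Evaluate (4.7) at $t=1$, then apply $t\frac d{dt}$ once and twice. First,
$$(1-u)\theta\big[(1-u)^{-N}K^2\big]=(1-u)^{-N}\big[NuK^2+2(1-u)K\theta K\big].$$
Applying $(1-u)\theta$ again gives $Nu$ times this, plus $(1-u)^{1-N}\theta[NuK^2+2(1-u)K\theta K]$, in which $2K(1-u)\theta^2K$ is replaced by (4.6). Thus, modulo $p^2$,
$$S_0\equiv w^{-N}K_1^2,\qquad S_1\equiv w^{-N}\big[Nu_1K_1^2+2wK_1\Lambda\big], \tag{4.8}$$
$$S_2\equiv Nu_1S_1+w^{1-N}\Big[Nu_1K_1^2+2(N-1)u_1K_1\Lambda+2w\Lambda^2+2u_1\Big((1-\tfrac p2)K_1\Lambda+\tfrac{3-4p}{16}K_1^2\Big)\Big]. \tag{4.9}$$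

**Step 4.5 (the factor $w^{-N}$).** For a unit $c\in\mathbb Z_{(p)}$ let $q(c)=\frac{c^{p-1}-1}p$ be its Fermat quotient; multiplying $1+pq(c)$ and $1+pq(c')$ shows $q(cc')\equiv q(c)+q(c')\pmod p$. For $p=5$, $q(2)=\frac{15}5=3$. Put $q_2=q(2)$, $q=q(w)$ and $\chi=\left(\frac wp\right)=\left(\frac{-7}p\right)=\left(\frac p7\right)$, which is $1$ for split and $-1$ for inert $p$. Since $w^N\equiv\chi\pmod p$ and $w^{2N}=1+pq$,
$$w^{-N}\equiv\chi\big(1-\tfrac p2q\big)\pmod{p^2}. \tag{4.10}$$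

## 5. Why replacing $H$ by $K$ gives the answer only modulo $p$

Comparing (4.5) with (1.1) gives $K\equiv H\pmod p$. So a natural plan is to read $H_1^2$ and $H_1\Theta$ off $S_0$ and $S_1$ through (4.8), using (4.2). Modulo $p$ this works. For split $p$, suppose we know $S_0\equiv4x^2\pmod p$. Then $H_1^2\equiv4x^2\equiv-28y^2$, and (4.2) with (4.8) forces $H_1\Theta\equiv-4H_1^2$ (the computation is in Section 10). So (3.6) gives $3969L_1\equiv(31+16-128)H_1^2=-81H_1^2\equiv2268y^2$, i.e. $L_1\equiv\frac47y^2\pmod p$, the correct leading term.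

Modulo $p^2$ the plan breaks, and the defect can be named exactly.

**Definition (the correction polynomial $X$).** For $k\le p-1$ let $B_k(s)=\frac{(\frac14+s)_k(\frac34+s)_k}{k!^2}$, $x_k=B_k'(0)$ and $X=\sum_{k<p}x_ku^k$.

The $B_k$ have $p$-integral coefficients, $B_k(0)=a_k$, and by (4.5) the coefficients of $K$ are $B_k(-\frac p4)\equiv a_k-\frac p4x_k\pmod{p^2}$. (For $\frac N2<k\le p-1$ both $B_k(-\frac p4)$ and the coefficient of $K$ are $0$.) Hence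
$$H\equiv K+\tfrac p4X\pmod{p^2}. \tag{5.1}$$

**Example ($p=5$).** Modulo $5$, $X\equiv u+u^2+u^3$: $x_1=\frac14+\frac34=1$, and differentiating $(k+1)^2B_{k+1}(s)=(k+\frac14+s)(k+\frac34+s)B_k(s)$ at $0$ gives $4x_2\equiv3a_1\equiv4$ and $9x_3\equiv\frac{99}{16}x_2\equiv4$, so $x_2\equiv x_3\equiv1$; and $x_4\equiv0$, as two factors vanish modulo $5$. Modulo $25$, $\frac54\equiv20$, and $H-20X\equiv1-12u\equiv1+\frac u2=K$. Now $K_1=\frac52$, $\Lambda=\frac32$ at $u_1\equiv3$, so $K_1^2\equiv0$, $K_1\Lambda\equiv10$, $\Lambda^2\equiv21$. If we put these into the first formula of (3.6) in place of $H_1^2\equiv0$, $H_1\Theta\equiv5$, $\Theta^2\equiv16$, we obtain $4(-40-168)\equiv18$, while $L_1\equiv8$. The plan gives a wrong value already for $p=5$.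

So there are two new unknowns, $X(u_1)$ and $(\theta X)(u_1)$ modulo $p$, and the sums $S_j$ say nothing separate about them. The way past this is to transport $X$ at $u_1$ to another polynomial $E$ at $u_2=1-u_1$, where it is visible from two sides:

1. a connection formula gives $X(u)\equiv\varepsilon E(1-u)-6q_2H(u)\pmod p$;
2. a Wronskian identity gives one relation between $E,\theta E,H,\theta H$ modulo $p$;
3. the Frobenius trace of an elliptic curve attached to $u$ has an expansion modulo $p^2$ whose term of order $p$ contains $\theta E(u)$.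

The curves at $u_1$ and $u_2$ have complex multiplication, so their traces are known. Together with (4.2) and the value of $S_0$, there are then enough equations.

## 6. The companion polynomial $E$: Wronskian and connection formula

**Definition (companion $E$).** For $k\le p-1$ let $A_k(s)=\frac{(\frac14+s)_k(\frac34+s)_k}{((1+s)_k)^2}$, $e_k=A_k'(0)$ and $E=\sum_{k<p}e_ku^k$.

The $A_k(s)$ are power series in $s$ with $p$-integral coefficients, and $e_0=x_0=0$. For $k>\frac{3p}4$ two numerator factors are divisible by $p$ at $s=0$, so $e_k\equiv x_k\equiv0\pmod p$.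

**Example ($p=5$).** $e_1=1-2\cdot\frac3{16}=\frac58\equiv0$. Step 6.1 below gives $4e_2\equiv3a_1\equiv4$ and $9e_3\equiv\frac{99}{16}e_2\equiv 4$, so $E\equiv u^2+u^3\pmod5$.

**Step 6.1 (inhomogeneous equations).** We find $\mathcal LE$ and $\mathcal LX$. Differentiate $(k+1+s)^2A_{k+1}=(k+\frac14+s)(k+\frac34+s)A_k$ at $s=0$:
$$(k+1)^2e_{k+1}-(k+\tfrac14)(k+\tfrac34)e_k=(2k+1)a_k-2(k+1)a_{k+1}.$$
The same for $B_k$ gives $(k+1)^2x_{k+1}-(k+\frac14)(k+\frac34)x_k=(2k+1)a_k$. By (1.2),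
$$\mathcal LE\equiv H-2(1-u)H',\qquad\mathcal LX\equiv H+2uH'\pmod p. \tag{6.1}$$
For $k\le p-2$ this is the recursion. In degree $p-1$ all terms are $\equiv0$, since $a_{p-1},e_{p-1},x_{p-1}\equiv0\pmod p$.

**Step 6.2 (Wronskian).** This step gives the relation announced in item 2. In $\mathbb F_p[u]$ let $D=(1-u)H^2+u(1-u)(HE'-H'E)$. Since $\big(u(1-u)(HE'-H'E)\big)'=H\mathcal LE-E\mathcal LH$,
$$D'=-H^2+2(1-u)HH'+H\mathcal LE-E\mathcal LH=0$$
by (6.1) and $\mathcal LH=0$. Modulo $p$, $\deg H\le\lfloor\frac p4\rfloor$ and $\deg E\le\lfloor\frac{3p}4\rfloor$, so $\deg D\le p$. A polynomial of degree $\le p$ with zero derivative is $\delta_0+\delta_1u^p$. From $D(0)=1$ and $D(1)=0$ we get $D=1-u^p=(1-u)^p$. Divide by $1-u$ and evaluate at $c\in\mathbb F_p$, $c\ne1$, using $(1-c)^{p-1}=1$: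
$$\big(H^2+H\,\theta E-E\,\theta H\big)(c)=1. \tag{6.2}$$
For $p=5$, $c=3$: $H=0$, $\theta H=4$, $E=36\equiv1$, and $0+0-4\equiv1$.

**Step 6.3 (two harmonic sums).** Let $\mathcal H_n=\sum_{i\le n}\frac1i$. Pairing $i$ with $p-i$ gives $\mathcal H_{p-1}\equiv0\pmod p$. From $\binom pj\equiv\frac pj(-1)^{j-1}\pmod{p^2}$ and $2^p-2=\sum_{j=1}^{p-1}\binom pj$,
$$2q_2\equiv\sum_{j=1}^{p-1}\frac{(-1)^{j-1}}j=\mathcal H_{p-1}-\mathcal H_N,\qquad\text{so}\quad\mathcal H_N\equiv-2q_2\pmod p. \tag{6.3}$$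

**Step 6.4 (connection formula).** Now we prove item 1. Since $\mathcal L$ is invariant under $u\mapsto1-u$, (6.1) gives $\mathcal L(E(1-u))\equiv H(1-u)-2u\,H'(1-u)$. By (1.3) and its derivative this is $\varepsilon(H+2uH')\equiv\varepsilon\mathcal LX$. So $\mathcal L(X-\varepsilon E(1-u))\equiv0$, and Lemma 1 gives $X\equiv\varepsilon E(1-u)+\kappa H\pmod p$ for a constant $\kappa$. At $u=1$, since $E(0)=0$ and $H(1)\equiv\varepsilon$, $\kappa\equiv\varepsilon X(1)$. By (5.1), $\frac p4X(1)\equiv\varepsilon-K(1)\pmod{p^2}$, so $\kappa\equiv\frac4p(1-\varepsilon K(1))$.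

By (4.4), letting $x\to\infty$, $K(1)$ is the leading coefficient $\binom{2N}N2^{-N}$ of $P_N$. Now
$$\binom{p-1}N=(-1)^N\prod_{i=1}^N\Big(1-\frac pi\Big)\equiv(-1)^N(1-p\mathcal H_N)\equiv(-1)^N(1+2pq_2)\pmod{p^2},$$
hence $K(1)^2\equiv\frac{1+4pq_2}{1+pq_2}\equiv1+3pq_2$. Since $\varepsilon K(1)\equiv\varepsilon H(1)\equiv1\pmod p$, $\varepsilon K(1)\equiv1+\frac32pq_2$, and $\kappa\equiv-6q_2$:
$$X(u)\equiv\varepsilon E(1-u)-6q_2H(u)\pmod p. \tag{6.4}$$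
For $p=5$: $-E(1-u)-18H\equiv-(1-u)^2(2-u)-3(1+3u)\equiv(3+u^2+u^3)+(-3+u)=u+u^2+u^3$, which is $X$.

## 7. Frobenius traces modulo $p^2$

For $z\in\mathbb Z_{(p)}$ with $z(1-64z)$ a unit, let $\mathcal E_z:\ y^2=X(X^2+X+16z)$ over $\mathbb F_p$, which is nonsingular because $(16z)^2(1-64z)\neq0$, and let $a(z)=p+1-\#\mathcal E_z(\mathbb F_p)$.

**Proposition 2.** With $u=64z$,
$$a(z)\equiv(1+p)\Big[H(u)+p\,\big(q(u)-6q_2\big)\,\theta H(u)+p\,\theta E(u)\Big]\pmod{p^2}. \tag{7.1}$$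

**Example ($p=5$, $z=1$).** The curve $y^2=X^3+X^2+X$ over $\mathbb F_5$ has values $0,3,4,4,4$ on the right at $X=0,1,2,3,4$, so $1+0+2+2+2$ affine points, one point at infinity, and $a(1)=6-8=-2$. Here $u=64\equiv14\pmod{25}$, $H(14)\equiv1+12+20+5\equiv13$, $q(64)\equiv6q_2$, and $\theta E=2u^2+3u^3\equiv4\pmod5$ at $u\equiv4$. So (7.1) gives $6(13+20)=198\equiv-2\pmod{25}$.

*Tools recalled.* Let $\phi$ be the quadratic character of $\mathbb F_p^\times$ (with $\phi(0)=0$), $\omega:\mathbb F_p^\times\to\mathbb Z_p^\times$ the Teichmüller character ($\omega(b)\equiv b\pmod p$, $\omega(b)^{p-1}=1$), $\zeta$ a primitive $p$-th root of unity and $g(\psi)=\sum_{x\ne0}\psi(x)\zeta^x$. The $p$-adic Gamma function is the continuous function $\mathbb Z_p\to\mathbb Z_p^\times$ with $\Gamma_p(n)=(-1)^n\prod_{1\le j<n,\,p\nmid j}j$ for integers $n\ge1$, and $\Gamma_p(0)=1$. It satisfies $\Gamma_p(x+1)=-x\Gamma_p(x)$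 if $x$ is a unit and $\Gamma_p(x+1)=-\Gamma_p(x)$ otherwise. Modulo $p^k$ it depends only on the argument modulo $p^k$: for positive integers, $\Gamma_p(n+p^k)/\Gamma_p(n)$ is $(-1)^{p^k}=-1$ times the product of all units modulo $p^k$. That product is $\equiv-1$ (pair each unit with its inverse; only $\pm1$ are self-inverse). Continuity gives the general case. The Gross–Koblitz formula says: for $\pi_0$ with $\pi_0^{p-1}=-p$ and the $\zeta$ with $\zeta\equiv1+\pi_0\pmod{\pi_0^2}$,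
$$g(\omega^{-j})=-\pi_0^j\,\Gamma_p\Big(\frac j{p-1}\Big)\qquad(0\le j\le p-2).$$

**Step 7.1 (Fourier expansion).** We expand $a(z)$ in powers of $\omega(b)$, $b=16z$. Since $X(X^2+X+b)=X^2(1+X+b/X)$ for $X\ne0$, $a(z)=-\sum_{X\neq0}\phi(1+X+b/X)$. This is a function on $\mathbb F_p^\times$, so $a(z)=\sum_{m=0}^{p-2}c_m\omega(b)^m$ with $c_m=\frac1{p-1}\sum_ba\,\omega(b)^{-m}$. Substituting $b=XY$,
$$c_m=\frac{J_m}{1-p},\qquad J_m=\sum_{X,Y\in\mathbb F_p^\times}\phi(1+X+Y)\,\omega^{-m}(X)\,\omega^{-m}(Y).$$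
Use $g(\phi)\phi(v)=\sum_{s\ne0}\phi(s)\zeta^{sv}$ with $v=1+X+Y$, and $\sum_X\omega^{-m}(X)\zeta^{sX}=\omega^m(s)g(\omega^{-m})$:
$$J_m=\frac{g(\omega^{-m})^2\,g(\phi\,\omega^{2m})}{g(\phi)},\qquad\phi=\omega^{-N}. \tag{7.2}$$

**Step 7.2 (claim on $J_m$).** Put $\nu=\frac m{1-p}$ and $\delta=\nu-m=p\nu\equiv pm\pmod{p^2}$. We show, for all $0\le m\le p-2$,
$$J_m\equiv4^m(1-4pmq_2)(a_m+pme_m)\pmod{p^2}. \tag{7.3}$$
Note $\frac m{p-1}=-\nu$ and $\frac N{p-1}=\frac12$. There are three ranges of $m$.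

*Case (i): $2m\le N$.* Here $\phi\omega^{2m}=\omega^{-(N-2m)}$ with $0\le N-2m\le p-2$, and $\frac{N-2m}{p-1}=\frac12+2\nu$. The powers of $\pi_0$ and the signs cancel:
$$J_m=\Gamma_p(-\nu)^2\,\Gamma_p(\tfrac12+2\nu)\,/\,\Gamma_p(\tfrac12).$$
Going from $-\nu=-\delta-m$ up to $-\delta$ passes the units $-(\delta+i)$, $1\le i\le m$, so $\Gamma_p(-\delta)=(1+\delta)_m\Gamma_p(-\nu)$. Going from $\frac12+2\delta$ to $\frac12+2\delta+2m$ passes $\frac12+j+2\delta$, $0\le j<2m$, which are units since $2j+1\le4m-1\le p-2$. The $2m$ signs cancel, and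
$$\Gamma_p(\tfrac12+2\nu)=\Gamma_p(\tfrac12+2\delta)\prod_{j<2m}(\tfrac12+j+2\delta)=\Gamma_p(\tfrac12+2\delta)\,4^m(\tfrac14+\delta)_m(\tfrac34+\delta)_m$$
(even $j=2i$ give $2(\frac14+i+\delta)$, odd $j=2i+1$ give $2(\frac34+i+\delta)$). Therefore
$$J_m=4^mA_m(\delta)\,\Gamma_p(-\delta)^2\,\frac{\Gamma_p(\frac12+2\delta)}{\Gamma_p(\frac12)},\qquad A_m(\delta)\equiv a_m+pme_m\pmod{p^2}.$$

It remains to compute the Gamma factors modulo $p^2$. Let $W=-(p-1)!$. By Wilson $W\equiv1\pmod p$, so $W^p\equiv1\pmod{p^2}$. The units below $pk$ fall into blocks $pi+1,\dots,pi+p-1$ with product $\equiv(p-1)!(1+pi\mathcal H_{p-1})\equiv(p-1)!$, and $(-1)^{pk}=(-1)^k$, so $\Gamma_p(pk)\equiv W^k$ for $k\ge1$. As $-\delta\equiv p(p-m)\pmod{p^2}$, $\Gamma_p(-\delta)\equiv W^{p-m}\equiv W^{-m}$.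

Let $n_0=\frac{p^2+1}2=pN+N+1\equiv\frac12\pmod{p^2}$. Then $\Gamma_p(\frac12+2\delta)/\Gamma_p(\frac12)\equiv\Gamma_p(n_0+2pm)/\Gamma_p(n_0)$. The sign is $(-1)^{2pm}=1$, and the value is the product of the units in $2m$ consecutive blocks of $p$ integers. The $j$-th block ($0\le j<2m$) has the units $p(N+j)+i$ for $N<i<p$ and $p(N+j+1)+i$ for $1\le i\le N$. Their product is
$$\equiv(p-1)!\big(1+p(N+j)\mathcal H_{p-1}+p\mathcal H_N\big)\equiv(p-1)!\,(1-2pq_2)\pmod{p^2}$$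
by (6.3). So the quotient is $\equiv W^{2m}(1-4pmq_2)$. The powers of $W$ cancel, and (7.3) follows.

*Case (ii): $N<2m\le3N$.* Here $\phi\omega^{2m}=\omega^{-(3N-2m)}$ with $0\le3N-2m\le p-2$, and $\frac{3N-2m}{p-1}=\frac32+2\nu$. The total power of $\pi_0$ is $\pi_0^{2N}=-p$, so
$$J_m=-p\,\Gamma_p(-\nu)^2\,\Gamma_p(\tfrac32+2\nu)/\Gamma_p(\tfrac12),$$
and we need the Gamma factors only modulo $p$, where $\nu\equiv m$. First, $1=\Gamma_p(0)=m!\,\Gamma_p(-m)$, so $\Gamma_p(-\nu)\equiv\frac1{m!}$. From $\Gamma_p(\frac12)$ to $\Gamma_p(\frac32+2m)$ there are $2m+1$ steps, at $\frac12+j$, $0\le j\le2m$. Since $2j+1\le4m+1\le6N+1=3p-2$, the only non-unit is $\frac p2$, at $j=N\le2m-1$; it contributes $-1$ and no factor. With $\prod_{j<2m}(\frac12+j)=4^m(\frac14)_m(\frac34)_m=4^mm!^2a_m$,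
$$\frac{\Gamma_p(\frac32+2m)}{\Gamma_p(\frac12)}=-\Big(\frac12+2m\Big)\cdot\frac2p\prod_{j<2m}\Big(\frac12+j\Big)=-\frac{(1+4m)4^mm!^2a_m}p .$$
Hence $J_m\equiv(1+4m)4^ma_m\pmod{p^2}$. On the other side, the product $1\cdot3\cdots(4m-1)$ contains the factor $p$ and no other multiple of $p$. So $A_m(s)=(\frac p4+s)\tilde A(s)$ with $\tilde A(s)$ a power series with $p$-integral coefficients, and $e_m\equiv\tilde A(0)=\frac{4a_m}p\pmod p$. Thus $a_m+pme_m\equiv(1+4m)a_m\pmod{p^2}$. The factor $1-4pmq_2$ does not matter, since $p\mid a_m$. This is (7.3).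

*Case (iii): $2m>3N$.* Here $\phi\omega^{2m}=\omega^{-(5N-2m)}$. From $2m\le4N-2$ we get $0<5N-2m\le p-2$. The power of $\pi_0$ is $\pi_0^{4N}=p^2$, so $J_m\equiv0\pmod{p^2}$. If $m>\frac{3p}4$, then $p^2\mid a_m$ and $p\mid e_m$, and (7.3) holds. Otherwise $3p-3=6N<4m<3p$. Since $3p-2$ is odd, $4m=3p-1$. Then $4m-1=3p-2$, so $p$ is again the only multiple of $p$ in the product and $e_m\equiv\frac{4a_m}p$. So $a_m+pme_m\equiv(1+4m)a_m=3pa_m\equiv0\pmod{p^2}$. This proves (7.3) in all cases.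

**Step 7.3 (summation).** We insert (7.3) into the Fourier expansion. Regard $b=16z$ as an element of $\mathbb Z_{(p)}$ and write $b=\omega(b)(1+p\tau)$, $\tau\in\mathbb Z_p$. Then $b^p\equiv\omega(b)^p=\omega(b)\pmod{p^2}$, so $\omega(b)\equiv(16z)^p$. Also $1-4pmq_2\equiv(2^{p-1})^{-4m}=16^{-(p-1)m}$. Hence $4^m(1-4pmq_2)\omega(b)^m\equiv4^m\,16^{-(p-1)m}\,16^{pm}z^{pm}=(64z^p)^m$, and with $\frac1{1-p}\equiv1+p$,
$$a(z)\equiv(1+p)\sum_{m=0}^{p-1}(a_m+pme_m)(64z^p)^m\pmod{p^2};$$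
the term $m=p-1$ may be added since $p^2\mid a_{p-1}$ and $p\mid e_{p-1}$. Finally $64z^p=u\,(u/64)^{p-1}\equiv u\big(1+p(q(u)-6q_2)\big)$, and Taylor expansion at $u$ gives (7.1). $\square$

## 8. The curves with $j=-3375$

**Step 8.1 (the two traces agree up to sign).** We identify the curves at $z_1,z_2$. For $y^2=X(X^2+aX+b)$ one has $j=\frac{256(a^2-3b)^3}{b^2(a^2-4b)}$. For $\mathcal E_{z_1}$, $a=1$, $b=\frac{16}{63}$, $a^2-3b=\frac5{21}$, $a^2-4b=-\frac1{63}$, and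
$$j=256\cdot\frac{125}{9261}\cdot\frac{3969}{256}\cdot(-63)=-3375 .$$
The curve has good reduction at $p$. In characteristic $0$ an elliptic curve with $j=-3375$ has geometric endomorphism ring $\mathcal O=\mathbb Z[\frac{1+\sqrt{-7}}2]$ (classical). The standard 2-isogeny to $y^2=X(X^2-2aX+a^2-4b)$ sends $\mathcal E_{z_1}$ to $y^2=X(X^2-2X-\frac1{63})$. The substitution $X\mapsto-2X$ turns the latter into $y^2=-8X(X^2+X-\frac1{252})$. As $16z_2=-\frac1{252}$, this is $\mathcal E_{z_2}$ or a quadratic twist of it. Isogenous curves over $\mathbb F_p$ have equally many points, so $a(z_2)=\pm a(z_1)$.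

**Step 8.2 (inert $p$).** By Deuring's criterion a curve with complex multiplication by $\mathcal O$ has supersingular reduction at $p$, since $p$ is inert in $\mathbb Q(\sqrt{-7})$. So $p\mid a(z_1)$. By Hasse $|a(z_1)|\le2\sqrt p<p$, so $a(z_1)=0=a(z_2)$. Then (7.1) modulo $p$ at $u_2$ gives $H(u_2)\equiv0$, i.e. $H_1\equiv0\pmod p$.

**Proposition 3.** Let $p=x^2+7y^2$ be split, $p\neq2$. Then
$$a(z_2)^2=4x^2,\qquad S_0\equiv T:=4x^2-2p\pmod{p^2}. \tag{8.1}$$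

Here $p\ge11$, and $p\nmid x$: $p\mid x$ and $x^2\le p$ would give $x=0$, $p=7y^2$. By (4.7) at $t=1$, $S_0\equiv P_N(x_0)^2$ with $x_0^2=-63$. So we need $P_N(x_0)$ modulo $p^2$. The plan is to find a curve whose logarithm has the $P_m(x_0)$ as coefficients, and to compare with a lift of Frobenius.

**Step 8.3 (the curve $\mathcal C$).** Fix $\sqrt{-7}\in\mathbb Z_p$ and $x_0=3\sqrt{-7}$. Let $\mathcal C$ be the smooth projective curve $Y^2=1-2x_0s^2+s^4$ with origin $O=(0,1)$. It is covered by this chart and by $s'=1/s$, $Y'=Y/s^2$, where $Y'^2=1-2x_0s'^2+s'^4$. With $f(s)=s^4-2x_0s^2+1$, $f'=4s(s^2-x_0)$. At $s=0$, $f=1$; where $s^2=x_0$, $f=1-x_0^2=64$. So $f,f'$ have no common zero in any fiber, and as $2$ is a unit both charts are smooth over $\mathbb Z_p$. They glue to a double cover of $\mathbb P^1$ branched at four points, an elliptic curve over $\mathbb Z_p$. Since $2Y$ is a unit at $s=0$, $s$ is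 a parameter along the zero section, and the completion of $\mathcal C$ along $O$ is $\operatorname{Spf}\mathbb Z_p[[s]]$.

With $r=Y+s^2$ the equation becomes $r^2-1=s^2(2r-2x_0)$, and with $\eta=s(2r-2x_0)$ it is $\eta^2=(r^2-1)(2r-2x_0)$. So $\lambda=\frac{1+x_0}2$, $\lambda(1-\lambda)=\frac{1-x_0^2}4=16$, and $j=256\frac{(1-\lambda+\lambda^2)^3}{\lambda^2(1-\lambda)^2}=256\cdot\frac{(1-16)^3}{16^2}=-3375$.

**Step 8.4 (endomorphisms over $\mathbb Z_p$).** We make the complex multiplication act on $s$. Let $\Omega=ds/Y$, the invariant differential. The action on $\Omega$ embeds the geometric endomorphism ring into $\overline{\mathbb Q}_p$ with image the subring $\mathbb Z[\frac{1+\sqrt{-7}}2]\subset\mathbb Z_p$. Identify $\mathcal O$ with it and let $[\alpha]$ be the endomorphism with $[\alpha]^*\Omega=\alpha\Omega$. For $\sigma\in\mathrm{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p)$, $\sigma[\alpha]$ acts on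 $\Omega$ by $\sigma(\alpha)=\alpha$, so $\sigma[\alpha]=[\alpha]$. Thus every $[\alpha]$ is defined over $\mathbb Q_p$, and it extends to the elliptic curve over $\mathbb Z_p$, which is its Néron model. In particular $[\alpha]^*s\in s\,\mathbb Z_p[[s]]$.

**Step 8.5 (a lift of Frobenius).** We choose $\alpha$. Let $\pi=x+y\sqrt{-7}$, so $\pi\bar\pi=p$ and $\pi+\bar\pi=2x$ is a unit. Exactly one of $\pi,\bar\pi$ is divisible by $p$ in $\mathbb Z_p$; choose the sign of $y$ so that $\pi\in p\mathbb Z_p$, $\bar\pi\in\mathbb Z_p^\times$. For $\alpha=\pm\pi$, the reduction of $[\alpha]$ has degree $\alpha\bar\alpha=p$ and acts as $0$ on the invariant differential. So it is inseparable of degree $p$, i.e. Frobenius $\mathrm{Fr}$ followed by an isomorphism $\bar{\mathcal C}^{(p)}=\bar{\mathcal C}\to\bar{\mathcal C}$. Since $j=-15^3$ and $j-1728=-3^6\cdot7$ are units at $p$, the automorphisms of $\bar{\mathcal C}$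 are $\pm1$. Choose the sign in $\alpha=\pm\pi$ so that $[\alpha]$ reduces to $\mathrm{Fr}$.

Reduction respects dual isogenies, and the dual of $[\alpha]$ is $[\bar\alpha]$, so the trace of $\mathrm{Fr}$ on $\bar{\mathcal C}$ is $\alpha+\bar\alpha=\pm2x$. The reduction of $\mathcal E_{z_1}$ has the same $j\ne0,1728$, so it is $\bar{\mathcal C}$ or its quadratic twist, and $a(z_2)^2=a(z_1)^2=4x^2$. This is the first half of (8.1).

**Step 8.6 (the endomorphism as a rational function of $s$).** We show $s\circ[\alpha]=R(s)$ with $R(1/s)=1/R(s)$. An automorphism of the curve $\mathcal C$ over a field of characteristic $0$ has the form $P\mapsto\epsilon P+c$ with $\epsilon=\pm1$, and it multiplies $\Omega$ by $\epsilon$. Consider three involutions.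

* $\iota_2:(s,Y)\mapsto(s,-Y)$ sends $\Omega\mapsto-\Omega$, so it is $P\mapsto\mathcal T-P$ with $\mathcal T=\iota_2(O)=(0,-1)$.
* $(s,Y)\mapsto(-s,-Y)$ preserves $\Omega$ and sends $O$ to $\mathcal T$, so it is translation by $\mathcal T$. As it is an involution, $2\mathcal T=0$.
* $\iota_3:(s,Y)\mapsto(1/s,-Y/s^2)$ preserves $\Omega$, because $\frac{-ds/s^2}{-Y/s^2}=\frac{ds}Y$. Applied twice it is the identity, so it is translation by a 2-torsion point $\mathcal T'$.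

Since $p=x^2+7y^2$ is odd, $x+y$ is odd; and $\sqrt{-7}=2\cdot\frac{1+\sqrt{-7}}2-1\equiv1\pmod{2\mathcal O}$. Hence $\alpha\equiv\pm(x+y)\equiv1\pmod{2\mathcal O}$, so $[\alpha]$ fixes the 2-torsion points. It follows that $[\alpha]$ commutes with $\iota_2$ and $\iota_3$. As $s\circ\iota_2=s$, the function $s\circ[\alpha]$ is invariant under $\iota_2$, so $s\circ[\alpha]=R(s)$ with $R\in\mathbb Q_p(s)$. The function $s$ has degree $2$ on $\mathcal C$ and $[\alpha]$ has degree $p$, so $2\deg R=2p$ and $\deg R=p$. From $s\circ\iota_3=1/s$ we get $R(1/s)=1/R(s)$. The expansion of $R$ at $O$ is $[\alpha]^*s$, so $R\in s\,\mathbb Z_p[[s]]$ and $R\equiv\mathrm{Fr}^*s=s^p\pmod p$.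

**Step 8.7 (the coefficients of $R$ up to degree $p$).** We show: the coefficients of $R$ in degrees $<p$ are divisible by $p$, and $[s^p]R\equiv1\pmod{p^2}$. The first is clear. Write $R=U/V$ with $U,V\in\mathbb Z_p[s]$ of degree $\le p$, coprime in $\mathbb Q_p[s]$, and not all coefficients of $U$ and $V$ divisible by $p$. From $U=RV$ we get $\bar U=s^p\bar V$ modulo $p$. So $\bar V\neq0$, and $\deg\bar U\le p$ forces $\bar V$ to be a nonzero constant. Normalize $V(0)=1$. Then $\bar V=1$, $\bar U=s^p$, $\deg U=p$, and $U(0)=0$.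

The polynomials $s^pU(1/s)$ and $s^pV(1/s)$ are coprime. A common root $\rho\ne0$ would give the common root $1/\rho$ of $U,V$, and the first does not vanish at $0$ because $\deg U=p$. Comparing $R(1/s)=\frac{s^pU(1/s)}{s^pV(1/s)}$ with $\frac1{R(s)}=\frac{V(s)}{U(s)}$, both in lowest terms, gives a constant $c$ with
$$V(s)=c\,s^pU(1/s),\qquad U(s)=c\,s^pV(1/s).$$
The leading coefficient of $U$ is $cV(0)=c$, so $1=V(0)=c\cdot c$. Since $\bar U=s^p$, $c\equiv1\pmod p$, and so $c=1$. Thus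
$$U=s^p+\sum_{0<i<p}n_is^i,\qquad V=1+\sum_{0<i<p}n_is^{p-i},\qquad p\mid n_i .$$
In $R=U\cdot V^{-1}$ the coefficient of $s^p$ is $1+\sum_{0<i<p}n_i[s^{p-i}]V^{-1}$, and $[s^{p-i}]V^{-1}\in p\mathbb Z_p$ because $V\equiv1\pmod p$. So $[s^p]R\equiv1\pmod{p^2}$.

**Step 8.8 (comparison of logarithms).** Finally we extract $P_N(x_0)$. By the generating function, $\Omega=\sum_mP_m(x_0)s^{2m}ds$, so
$$\ell(s)=\int_0\Omega=\sum_{m\ge0}P_m(x_0)\frac{s^{2m+1}}{2m+1},\qquad\ell(R(s))=\alpha\,\ell(s),$$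
with $P_m(x_0)\in\mathbb Z_p$. Compare coefficients of $s^p$; note $p=2N+1$. On the right: $\alpha P_N(x_0)/p$. On the left, $j=1$ gives $[s^p]R\equiv1\pmod{p^2}$. For odd $j$ with $3\le j\le p$, $[s^p]R^j$ is a sum of products of $j$ coefficients of $R$ of positive degrees with sum $p$. All these degrees are $<p$, so $[s^p]R^j\in p^j\mathbb Z_p$, and after division by $j$ the contribution is $\equiv0\pmod{p^2}$. For $j>p$ there is none. Hence $\frac{\alpha P_N(x_0)}p\equiv1\pmod{p^2}$. Since $\frac\alpha p=\pm\frac1{\bar\pi}$, $P_N(x_0)\equiv\pm\bar\pi\pmod{p^2}$, and as $\pi^2\equiv0\pmod{p^2}$,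
$$S_0\equiv P_N(x_0)^2\equiv\pi^2+\bar\pi^2=(\pi+\bar\pi)^2-2\pi\bar\pi=4x^2-2p\pmod{p^2}.\qquad\square$$

## 9. The system at $u_1,u_2$, and inert primes

Put $\hat E=\varepsilon E(u_2)$, $\hat F=\varepsilon(\theta E)(u_2)$, $X_1=X(u_1)$, $\Xi=(\theta X)(u_1)$, all modulo $p$. We write down (6.4) and its derivative at $u_1$, then (6.2) and (7.1) at $u_2$, and (5.1) at $u_1$.

The derivative of (6.4) gives $\Xi\equiv-\varepsilon u_1E'(u_2)-6q_2\Theta=-\frac{u_1}{u_2}\hat F-6q_2\Theta$, and $\frac{u_1}{u_2}=-64$. For (6.2) and (7.1) use $H(u_2)\equiv\varepsilon H_1$ and (3.5); note $u_2\not\equiv1$, and $q(u_2)=q$. The result is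
$$X_1\equiv\hat E-6q_2H_1,\qquad\Xi\equiv64\hat F-6q_2\Theta\pmod p, \tag{9.1}$$
$$H_1^2+H_1\hat F-\tfrac1{64}\hat E\,\Theta\equiv1\pmod p, \tag{9.2}$$
$$\varepsilon a(z_2)\equiv(1+p)\Big[H_1+\tfrac p{64}(q-6q_2)\Theta+p\hat F\Big]\pmod{p^2}, \tag{9.3}$$
$$K_1\equiv H_1-\tfrac p4X_1,\qquad\Lambda\equiv\Theta-\tfrac p4\Xi\pmod{p^2}. \tag{9.4}$$

Now let $p$ be inert, so $H_1\equiv0\pmod p$ and $a(z_2)=0$.

**Step 9.1 (eliminating $\hat E,\hat F$).** We express $K_1\Lambda$ and $\Lambda^2$ through $H_1,\Theta$. By (9.2), $\hat E\Theta\equiv-64$, and $X_1\equiv\hat E$, so $X_1\Theta\equiv-64\pmod p$. By (9.3), $\hat F\equiv-\frac{H_1}p-\frac{(q-6q_2)\Theta}{64}$, so $\Xi\equiv-64\frac{H_1}p-q\Theta\pmod p$. Hence $\Lambda\equiv\Theta+16H_1+\frac p4q\Theta$. Since $K_1\equiv0\pmod p$, modulo $p^2$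
$$K_1\Lambda\equiv K_1\Theta\equiv H_1\Theta+16p,\qquad\Lambda^2\equiv\Theta^2+32H_1\Theta+\tfrac p2q\Theta^2 .$$

**Step 9.2 (finding $H_1\Theta$).** Here (4.2) enters. Since $K_1\equiv H_1\equiv0\pmod p$, we have $H_1^2\equiv K_1^2\equiv0$ and $S_0\equiv0\pmod{p^2}$. So (4.2) gives $S_1\equiv\frac{8p}{21}$. With $\chi=-1$ and $K_1\Lambda\equiv0\pmod p$, (4.8) gives $S_1\equiv-2wK_1\Lambda=\frac2{63}K_1\Lambda$. Thus $K_1\Lambda\equiv12p$, and
$$H_1^2\equiv0,\qquad H_1\Theta\equiv-4p,\qquad S_1\equiv\tfrac{8p}{21}\pmod{p^2}. \tag{9.5}$$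
For $p=5$: $H_1\Theta\equiv5\equiv-20$ and $K_1\Lambda\equiv10\equiv60$, as found in Section 5.

**Step 9.3 ($\Theta^2$ in terms of $C$).** The remaining unknown is matched with $C$ through $S_2$. In (4.9) drop $K_1^2\equiv0$ and $pK_1\Lambda\equiv0$, and insert $S_1\equiv2w^{1-N}K_1\Lambda$:
$$S_2\equiv w^{-N}\big\{4Nu_1wK_1\Lambda+2w^2\Lambda^2\big\}.$$
With $N\equiv-\frac12\pmod p$, $u_1w=-\frac{64}{3969}$, $w^2=\frac1{3969}$, $w^{-N}\equiv-(1-\frac p2q)$, the terms with $q$ cancel: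
$$3969\,S_2\equiv-\{128\cdot12p+2\Theta^2+64H_1\Theta\}=-(2\Theta^2+1280p).$$
By (4.3), $\frac{32}{63}C\equiv4S_2+\frac{128}{63}S_1\equiv\frac{-8\Theta^2-5120p+3072p}{3969}=\frac{-8\Theta^2-2048p}{3969}\pmod{p^2}$.

**Step 9.4 (conclusion for inert $p$).** By (3.6) and (9.5), modulo $p^2$,
$$L_1\equiv\frac{16p-8\Theta^2}{3969}\equiv\frac{32}{63}C+\frac{2064}{3969}p=\frac{32}{63}C+\frac{688}{1323}p,$$
$$L_2\equiv\frac{1024p-8\Theta^2}{3969}\equiv\frac{32}{63}C+\frac{3072}{3969}p=\frac{32}{63}C+\frac{1024}{1323}p .$$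

## 10. Split primes

Now $\chi=1$ and, by (8.1) and (4.8), $S_0\equiv w^{-N}K_1^2\equiv T=4x^2-2p$.

**Step 10.1 (the combination $M$).** We compute $M:=w^{-N}K_1\Lambda$ from the linear relation. By (4.2), $S_1\equiv\frac{8p-8T}{21}$. With $Nu_1=\frac{32}{63}(p-1)$ and $2w=-\frac2{63}$, (4.8) reads $\frac{32}{63}(p-1)T-\frac2{63}M\equiv\frac{8p-8T}{21}$, so
$$M\equiv-4T-12p+16pT\pmod{p^2}. \tag{10.1}$$
Modulo $p$: $H_1^2\equiv K_1^2\equiv T\equiv4x^2\not\equiv0$ and $H_1\Theta\equiv M\equiv-4H_1^2$, so $\Theta\equiv-4H_1$.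

**Step 10.2 (two expressions for $T$).** Comparing them determines the unknown part of $\hat E$. Let $g=\hat E/H_1$ modulo $p$. Dividing (9.2) by $H_1^2$ gives $\frac{\hat F}{H_1}\equiv\frac1T-1-\frac g{16}\pmod p$. Inserting this and $\Theta\equiv-4H_1$ in (9.3), and writing $r=q-6q_2+g$,
$$\varepsilon a(z_2)\equiv(1+p)H_1\Big[1-\tfrac p{16}(q-6q_2)+p\Big(\tfrac1T-1-\tfrac g{16}\Big)\Big]\equiv H_1\Big[1-\tfrac p{16}r+\tfrac pT\Big]\pmod{p^2}.$$
Square this, using $a(z_2)^2=4x^2=T+2p$ and $\frac{2pH_1^2}T\equiv2p$: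
$$H_1^2\big(1-\tfrac p8r\big)\equiv T\pmod{p^2}.$$
On the other hand, (9.1) and (9.4) give $K_1\equiv H_1(1-\frac p4(g-6q_2))$, so by (4.10)
$$T\equiv w^{-N}K_1^2\equiv\big(1-\tfrac p2q\big)H_1^2\big(1-\tfrac p2(g-6q_2)\big)\equiv H_1^2\big(1-\tfrac p2r\big)\pmod{p^2}.$$
Subtracting, $\frac38prH_1^2\equiv0\pmod{p^2}$, so $r\equiv0\pmod p$. Hence
$$H_1^2\equiv T\pmod{p^2},\qquad g-6q_2\equiv-q\pmod p. \tag{10.2}$$

**Step 10.3 (finding $H_1\Theta$ and $\Theta^2$).** By (9.1) and (10.2), $X_1\equiv-qH_1$ and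
$$\Xi\equiv64\hat F-6q_2\Theta\equiv H_1\Big[\tfrac{64}T-64-4(g-6q_2)\Big]\equiv H_1\Big[\tfrac{64}T-64+4q\Big]\pmod p .$$
So $X_1\Theta\equiv4qT$ and $H_1\Xi\equiv64-64T+4qT$ modulo $p$, and by (9.4)
$$K_1\Lambda\equiv H_1\Theta-\tfrac p4(X_1\Theta+H_1\Xi)\equiv H_1\Theta-\tfrac p4(8qT+64-64T)\pmod{p^2}.$$
Multiplying by $w^{-N}\equiv1-\frac p2q$ adds $-\frac p2q\cdot(-4T)=2pqT$, which cancels the term $-2pqT$. So $M\equiv H_1\Theta-16p+16pT$. Comparing with (10.1), modulo $p^2$,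
$$H_1^2\equiv T,\qquad H_1\Theta\equiv-4T+4p,\qquad\Theta^2\equiv\frac{(H_1\Theta)^2}{H_1^2}\equiv16T-32p. \tag{10.3}$$

**Example ($p=11$, modulo $11$).** $11=2^2+7\cdot1^2$, $T\equiv16\equiv5$, $u_1=\frac{64}{63}\equiv8$. From $H\equiv1+5u+6u^2$: $H_1\equiv7$, $\Theta\equiv5\cdot8+12\cdot64\equiv5$. So $H_1^2\equiv5\equiv T$ and $H_1\Theta\equiv2\equiv-4T$.

**Step 10.4 (conclusion for split $p$).** Since $T=4(p-7y^2)-2p=2p-28y^2$, (3.6) and (10.3) give, modulo $p^2$,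
$$L_1\equiv\frac{-81T+240p}{3969}=\frac{2268y^2+78p}{3969}=\frac47y^2+\frac{26}{1323}p,$$
$$L_2\equiv-\frac{3168T+768p}{3969}=\frac{88704y^2-7104p}{3969}=\frac{1408}{63}y^2-\frac{2368}{1323}p .$$
Together with Section 9 this proves Theorem 1 for every prime $p\ne2,3,7$. $\blacksquare$

## 11. Related sums at the same two points, and the modulus $p^3$

**Theorem 4.** Let $p\ne2,3,7$ be prime. Modulo $p^2$:
$$\sum_{n=0}^{p-1}\frac{\binom{2n}nG_n}{63^n}\equiv\sum_{n=0}^{p-1}\frac{\binom{2n}nG_n}{(-4032)^n}\equiv\begin{cases}4x^2-2p&\text{(split)}\\0&\text{(inert)},\end{cases}$$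
$$\sum_{n=0}^{p-1}\frac{(n+8)\binom{2n}nG_n}{63^n}\equiv8p\Big(\frac p7\Big),\qquad\sum_{n=0}^{p-1}\frac{(8n+1)\binom{2n}nG_n}{(-4032)^n}\equiv p\Big(\frac p7\Big);$$
in the split case $\displaystyle\sum_{k=0}^{p-1}\frac{\binom{2k}k^3}{k+1}\equiv2p-44y^2$; in the inert case $L_2-L_1\equiv\frac{16}{63}p$, and $L_1$, $L_2$, $C$ are $p$-adic units.

**Step 11.1 (the sums without denominator).** These follow from the first half of (3.4). Applying $z\frac d{dz}=\theta$ to it, $\sum b_nz^n\equiv H^2$ and $\sum nb_nz^n\equiv2H\theta H$. At $u_1$ the values are $H_1^2$ and $2H_1\Theta$. At $u_2$, by (1.3) and (3.5), they are $H_1^2$ and $\frac{2H_1\Theta}{64}$. So the first line is $H_1^2$, the third sum is $2H_1\Theta+8H_1^2$, and the fourth is $\frac{H_1\Theta}4+H_1^2$. For split $p$, (10.3) gives $T$, $8p$, $p$; for inert $p$, (9.5) gives $0$, $-8p$, $-p$.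

**Step 11.2 (inert claims).** By Step 9.4, $L_2-L_1\equiv\frac{1008}{3969}p=\frac{16}{63}p$. Since $\hat E\Theta\equiv-64\pmod p$, $\Theta$ is a unit, and modulo $p$ we have $L_1\equiv L_2\equiv\frac{32}{63}C\equiv-\frac{8\Theta^2}{3969}\not\equiv0$.

**Step 11.3 ($C$ for split $p$).** We evaluate $S_2$ and use (4.3). Multiply (4.9) by $3969$. Use $3969wu_1=-64$, $3969w^2=1$, $w^{-N}K_1^2\equiv T$, $w^{-N}K_1\Lambda=M$, $w^{-N}\Lambda^2\equiv M^2/T$:
$$3969S_2\equiv3969Nu_1S_1+\big[32T-32pT+192M-64pM\big]+\frac{2M^2}T-128\Big[(1-\tfrac p2)M+\tfrac{3-4p}{16}T\Big].$$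
With (10.1) and $S_1\equiv\frac{8(p-T)}{21}$, the four summands are, modulo $p^2$:

* $768(p-1)(p-T)\equiv768T-768p-768pT$;
* $-736T-2304p+3296pT$;
* $32T+192p-256pT$;
* $488T+1536p-2272pT$.

Their sum is $552T-1344p$, so $S_2\equiv\frac{184T-448p}{1323}$. Then (4.3) gives
$$8C\equiv\frac{(184T-448p)+(256p-256T)+336T}{21}=\frac{264T-192p}{21},\qquad C\equiv\frac{11T-8p}7=2p-44y^2. \qquad\square$$

**Remark (the modulus cannot be raised in general).** Take $p=5$ and the second congruence modulo $125$, where $-4032\equiv-32$. The five terms of the left-hand side are $-1$; $-\frac34\equiv93$; $\frac{41}{128}\equiv\frac{41}3\equiv97$; $-\frac{147}{512}\equiv\frac{103}{12}\equiv19$; $\frac{43245}{131072}\equiv\frac{-5}{72}\equiv85$. The sum is $293\equiv43\pmod{125}$. On the right, $\frac1{63}\equiv2$, so $\frac{32}{63}\equiv64$; $C=70677\equiv52$; and $\frac{1024}{1323}\cdot5\equiv65$. This gives $64\cdot52+65=3393\equiv18\pmod{125}$.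 The two sides agree modulo $25$, as proved, but not modulo $125$.
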